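# Catabolizable tableaux under refinement and cyclage

## 1. Catabolizability survives refinement and cyclage

**Theorem 1.** Let $\alpha,\beta$ be compositions with $|\alpha|=|\beta|=m$, and let $T$ be a nonempty semistandard tableau of partition weight, with largest letter $m$.

1. If $T$ is $\alpha$-catabolizable and $\beta$ is a refinement of $\alpha$, then $T$ is $\beta$-catabolizable.
2. If $U$ is a cyclage of $T$ and $T$ is $\alpha$-catabolizable, then $U$ is $\alpha$-catabolizable.

The question whether these two statements hold comes from "Skew-Linked Partitions and a Representation-Theoretic Model for $k$-Schur Functions" (https://www.escholarship.org/content/qt6dc2n1tj/qt6dc2n1tj.pdf?t=mtfez8). We now unpack the words in the theorem.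

**Tableaux and words.** Tableaux are semistandard Young tableaux in English notation with positive integer entries. I write rows from top to bottom separated by slashes, so $13/2$ has first row $1\,3$ and second row $2$. The weight of $T$ is $\mu=(\mu_1,\dots,\mu_m)$, where $\mu_i$ is the number of entries $i$. We always assume that $\mu$ is a partition with $\mu_m>0$, so the letters of $T$ are exactly $1,\dots,m$; we put $\mu_{m+1}=0$. The reading word $\mathrm{read}(S)$ of a tableau, possibly skew, lists its rows from bottom to top, each from left to right. For a word $w$, $P(w)=T_w$ is its Schensted insertion tableau, juxtaposition of words is concatenation, and $\equiv$ is Knuth equivalence. Four textbook facts will be used.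

* (F1) $w\equiv w'$ if and only if $P(w)=P(w')$; also $P(\mathrm{read}(T))=T$, and $\equiv$ is compatible with concatenation.
* (F2) If $w\equiv w'$, then the restrictions of $w,w'$ to any interval of letters are Knuth equivalent.
* (F3) $P(wx)$ is the row insertion of $x$ into $P(w)$. If row-inserting $x$ into a row $\rho$ bumps $y$ and gives $\rho'$, then $\rho x\equiv y\rho'$.
* (F4) $P(xw)$ is the column insertion of $x$ into $P(w)$.

**Compositions and refinement.** A composition is a finite sequence of positive integers, and $|\alpha|$ is the sum of its parts. A composition $\beta$ is a refinement of $\alpha$ if there are integers $0=c_0<c_1<c_2<\cdots$ with $\alpha_i=\sum_{j=c_{i-1}+1}^{c_i}\beta_j$ for all $i$. When $|\alpha|=|\beta|$, this says that every partial sum of $\alpha$ is a partial sum of $\beta$. For example $(1,2,1)$ refines $(3,1)$, and neither of $(1,2)$, $(2,1)$ refines the other.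

**Catabolism.** The definition of "$\alpha$-catabolizable" is recursive. The empty tableau is $\emptyset$-catabolizable. Let $T$ be nonempty with partition weight $\mu$ and largest letter $m$, let $\alpha=(\alpha_1,\dots,\alpha_r)$ have $|\alpha|=m$, and put $k=\alpha_1$. Then $T$ is $\alpha$-catabolizable if two conditions hold.

* (i) For $1\le i\le k$, the $i$-th row of $T$ begins with exactly $\mu_i$ copies of $i$. Equivalently, the entries $\le k$ form the tableau whose $i$-th row is $\mu_i$ copies of $i$.
* (ii) Let $T_N$ (north) be the first $k$ rows with all entries $\le k$ removed, and $T_S$ (south) the rows $k+1,k+2,\dots$. Let $\mathrm{Cat}_k(T)$ be $P(\mathrm{read}(T_N)\,\mathrm{read}(T_S))$ with every entry decreased by $k$. Then $\mathrm{Cat}_k(T)$ is $(\alpha_2,\dots,\alpha_r)$-catabolizable.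

So the north part is read before the south part. The weight of $\mathrm{Cat}_k(T)$ is $(\mu_{k+1},\dots,\mu_m)$, again a partition, so the recursion makes sense. As an example of (i), $113/22$ has weight $(2,2,1)$ and passes (i) for $k=2$, while $112/23$ has the same weight and fails it, since its second row has only one $2$. As an example of (ii), let $T=134/2$. For $k=1$ the north part is $34$ and the south part $2$, and $P(342)=24/3$, so $\mathrm{Cat}_1(T)=13/2$. For $k=2$ condition (i) holds, the north part is $34$ and the south part is empty, so $\mathrm{Cat}_2(T)=12$.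

**Cyclage.** $U$ is a cyclage of $T$ if there are a letter $a\ne1$ and a word $w$ with $T=T_{wa}$ and $U=T_{aw}$: the last letter of a word for $T$ is carried to the front. Then $U$ has the same weight as $T$, and the charge drops by one, $c(U)=c(T)-1$. Since $P(aw)$ depends only on $a$ and $P(w)$, one finds all cyclages of $T$ by reverse row insertion from each corner of $T$. For $13/2$, the corner $3$ gives $a=3$, $P(w)=1/2$ and $U=P(321)=1/2/3$. The corner $2$ pushes out $a=1$, which is forbidden.

## 2. The compositions $(1^m)$ and $(m)$, and the weight $(1,1,1)$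

*The finest composition.* Every $T$ is $(1,1,\dots,1)$-catabolizable. All letters $1$ lie in the first row, so (i) holds for $k=1$; then pass to $\mathrm{Cat}_1(T)$ and repeat.

*The coarsest composition.* Call a tableau *superstandard* if its $i$-th row consists of copies of $i$. For $\alpha=(m)$, condition (i) says exactly that $T$ is superstandard, and then $\mathrm{Cat}_m(T)$ is empty. A superstandard tableau has no cyclage: after row-inserting the last letter $a$, this $a$ sits in the first row, which consists of $1$'s. A superstandard tableau is $\gamma$-catabolizable for every $\gamma$ of the right size: (i) holds, the north part is empty, and $\mathrm{Cat}_k$ is again superstandard.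

*The weight $(1,1,1)$.* There are four tableaux.

| $T$ | $\mathrm{Cat}_1(T)$ | condition (i) for $k=2$ |
|---|---|---|
| $123$ | $P(23)\to 12$ | fails |
| $12/3$ | $P(23)\to12$ | fails |
| $13/2$ | $P(32)\to1/2$ | holds, $\mathrm{Cat}_2=1$ |
| $1/2/3$ | $P(32)\to1/2$ | holds, $\mathrm{Cat}_2=1$ |

Only $1/2$ is $(2)$-catabolizable. Hence the $(1,2)$-catabolizable tableaux are $13/2$ and $1/2/3$, the $(2,1)$-catabolizable ones are the same two, $(3)$ gives only $1/2/3$, and $(1,1,1)$ gives all four. The cyclages form a chain: $123\to12/3$ (from $P(312)$), $12/3\to13/2$ (both corners give $a=2$, with $P(231)$ and $P(213)$), and $13/2\to1/2/3$. Each of our sets is an end piece of this chain, as Theorem 1(2) predicts, and finer compositions give larger sets, as Theorem 1(1) predicts.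

## 3. $\mathrm{Cat}_{k-j}\circ\mathrm{Cat}_j$ is not $\mathrm{Cat}_k$

For part (1) the sensible first attempt is to split one part at a time. Let $\alpha=(k,\alpha')$ and $1\le j<k$, and try to pass from $\alpha$ to $(j,k-j,\alpha')$. Condition (i) for $k$ implies condition (i) for $j$, and one would hope that $\mathrm{Cat}_{k-j}(\mathrm{Cat}_j(T))=\mathrm{Cat}_k(T)$. This is false. For $T=134/2$ we found $\mathrm{Cat}_2(T)=12$, while $\mathrm{Cat}_1(T)=13/2$ and $\mathrm{Cat}_1(13/2)=1/2$.

In this example $1/2=T_{21}$ is a cyclage of $12=T_{12}$, so part (2) would repair the damage. That suggests a joint induction on (1) and (2). So look at the natural attempt on (2). If $T=T_{wa}$ and $U=T_{aw}$, put $T_0=P(w)$. Then $U=P(a\,\mathrm{read}(T_0))$: we have a stack of rows, $T_0$ with the letter $a$ placed as an extra row far below it. If this stack were a tableau we could read off the catabolism of $U$, but in general it is not.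

Both attempts stop at the same place. We hold a stack of weakly increasing rows in which each letter $i\le k$ occurs only in row $i$. We may catabolize the *stack*: read what remains of rows $k,\dots,1$, then the lower rows, and insert. We understand the result for the stack, but we need to know about the tableau obtained by inserting the whole stack. What we want is:

> if the stack passes the catabolizability test, then the tableau of its reading word passes it.

This will be Theorem 2(a). The converse is false. Take the stack with row $1$ equal to $1$ and row $2$ equal to $23$. Its tableau is $P(231)=13/2$, which is $(1,2)$-catabolizable. Catabolizing the stack with $k=1$ reads the word $23$, giving $12$, which is not $(2)$-catabolizable. Thus the test on stacks is sufficient, not necessary.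

We need to follow a stack while it is straightened into a tableau. Crystal operators do the straightening one letter at a time.

## 4. Stacks of rows as elements of $B^{\mu_1}\otimes\cdots\otimes B^{\mu_m}$

Fix $n\ge\max(m+1,3)$, and put $I=\mathbb Z/n=\{0,1,\dots,n-1\}$, $J=\{1,\dots,n-1\}$. Row indices lie in $\{1,\dots,n\}$ and are read mod $n$.

**Crystals.** A crystal here is an $I$-coloured graph with partial inverse operators $e_i,f_i$ (so $f_ib=b'$ if and only if $e_ib'=b$; "undefined" is written $0$). Put $\varepsilon_i(b)=\max\{r:e_i^rb\ne0\}$ and $\varphi_i(b)=\max\{r:f_i^rb\ne0\}$, assumed finite. Tensor products follow Kashiwara's rule: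
$$e_i(b\otimes b')=\begin{cases}e_ib\otimes b'&\varphi_i(b)\ge\varepsilon_i(b')\\ b\otimes e_ib'&\text{otherwise,}\end{cases}\qquad f_i(b\otimes b')=\begin{cases}f_ib\otimes b'&\varphi_i(b)>\varepsilon_i(b')\\ b\otimes f_ib'&\text{otherwise.}\end{cases}\tag{4.1}$$
Equivalently, the signature rule: for $b_1\otimes\cdots\otimes b_m$ write $-^{\varepsilon_i(b_j)}+^{\varphi_i(b_j)}$ for $j=1,\dots,m$ in order, and cancel adjacent pairs $+-$ repeatedly. Then $e_i$ acts on the factor of the rightmost uncancelled $-$ and $f_i$ on the factor of the leftmost uncancelled $+$; the numbers of uncancelled $-$ and $+$ are $\varepsilon_i$ and $\varphi_i$ of the product.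

**The one-row crystal.** For $s\ge1$ let $B^s$ be the set of size-$s$ multisets of $\{1,\dots,n\}$. Here $e_i$ changes one $i+1$ to $i$, and $e_0$ changes a $1$ to $n$. So $\varepsilon_i=\#(i+1)$ and $\varphi_i=\#(i)$, indices mod $n$. Write $i^s$ for the multiset of $s$ copies of $i$.

**Encoding.** Let $B_\mu=B^{\mu_1}\otimes\cdots\otimes B^{\mu_m}$, with $B_\emptyset$ a point. For $b=b_1\otimes\cdots\otimes b_m\in B_\mu$ let row $i$ of $b$, written $b^{(i)}$, be the weakly increasing word in which $j$ occurs as often as $i$ occurs in $b_j$. So the $j$-th factor records in which rows the letters $j$ lie. Put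
$$w(b)=b^{(n)}\cdots b^{(2)}b^{(1)},\qquad P(b)=P(w(b)).$$
A tableau $T$ of weight $\mu$ has at most $m<n$ rows; let $b_T\in B_\mu$ be the element whose $i$-th row is the $i$-th row of $T$. Then $w(b_T)=\mathrm{read}(T)$ and $P(b_T)=T$.

For example, $1\otimes2\otimes2\in B_{(1,1,1)}$ is the stack with rows $1$ and $23$ of Section 3. Its $1$-signature is $+--$; the first two signs cancel, so $e_1$ moves the letter $3$ from row $2$ to row $1$, giving $1\otimes 2\otimes 1=b_{13/2}$. Indeed $P(231)=13/2$.

Let $\tau:B_\mu\to B_\mu$ add $1$ mod $n$ to all row indices. Then $\tau e_i=e_{i+1}\tau$ and $\tau f_i=f_{i+1}\tau$.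

**Lemma 1.** (a) $P(e_ib)=P(b)$ for $i\in J$ whenever $e_ib\ne0$. (b) $e_ib=0$ for all $i\in J$ if and only if the rows of $b$ form a semistandard tableau, that is, $b=b_T$ with $T=P(b)$. (c) Every $b$ is obtained from $b_{P(b)}$ by operators $f_j$, $j\in J$.

*Proof.* Let $p=b^{(i+1)}$, whose letters are the $-$'s of the $i$-signature, and $q=b^{(i)}$, whose letters are the $+$'s. In one factor the $-$'s come first, so a $+$ of value $z$ stands to the left of a $-$ of value $y$ exactly when $z<y$. Hence a $+$ of value $z$ can cancel a $-$ of value $y$ only if $z<y$.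

**Step 1: locate the moved letter.** Suppose $e_ib\ne0$, and let $x$ be the value of the rightmost uncancelled $-$. It is the last $-$ of its factor, since preceding $+$'s cancel the leftmost $-$'s of a factor first. Write
$$p=p_1\,x\,p_2,\quad p_1\le x<p_2,\qquad q=q_1q_2,\quad q_1<x\le q_2 .$$
No uncancelled $+$ precedes an uncancelled $-$, and no cancelled pair encloses one. The letters of $q_1$ stand to the left of our $-$, so each is cancelled, by a $-$ that is also to its left: every letter of $q_1$ cancels a strictly larger letter of $p_1$. The letters of $p_2$ stand to the right of our $-$ and are all cancelled, by $+$'s also to its right: every letter of $p_2$ cancels a strictly smaller letter of $q_2$. The operator $e_i$ replaces $(p,q)$ by $(p_1p_2,\;q_1xq_2)$. Since $pq$ is a factor of $w(b)$, part (a) follows from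
$$P(p\,q)=P(p_1p_2\,q_1xq_2).\tag{4.2}$$

**Step 2: inserting $q_1$ has the same effect on both sides.** Let $q_1=g_1\le\cdots\le g_v$. Its letters cancel distinct letters of $p_1$, so $|p_1|\ge v$; let $\pi_1\le\cdots\le\pi_v$ be the last $v$ letters of $p_1$. The letters $g_l,\dots,g_v$ cancel $v-l+1$ letters of $p_1$, all exceeding $g_l$; hence $\pi_l>g_l$. Now row-insert $q_1$ into the row $p_1xp_2$, or into the row $p_1p_2$. Bumping positions strictly increase: once $g_l$ sits at a position, all entries up to there are $\le g_l\le g_{l+1}$. By induction on $l$, $g_l$ bumps at a position weakly left of that of $\pi_l$: earlier bumps were at positions up to that of $\pi_{l-1}$, so $\pi_l$ is still in place, and $\pi_l>g_l$. So all bumps happen inside $p_1$, identically in both cases. They turn $p_1$ into a row $p_1^*$ with letters $\le x$. The bumped letters are original letters of $p_1$ at increasing positions, so they are weakly increasing and form a second row $h$ with letters $\le x$.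

**Step 3: inserting the rest gives the same tableau.** Let $p_2=y_1\le\cdots\le y_t$ and $q_2=z_1\le\cdots\le z_s$. The letters $y_1,\dots,y_l$ cancel $l$ letters of $q_2$ smaller than $y_l$; so $t\le s$ and $z_l<y_l$ for $l\le t$.

On the left of (4.2) we insert $q_2$ into $p_1^*\,x\,p_2$. All letters of $p_1^*x$ are $\le x\le z_1$, so $z_1$ bumps $y_1$, and in turn $z_l$ bumps $y_l$ for $l\le t$; the remaining $z$'s are appended. On the right we insert $xq_2$ into $p_1^*p_2$. If $t\ge1$, then $x$ bumps $y_1$; since $z_l<y_l\le y_{l+1}$, the letter $z_l$ bumps $y_{l+1}$ for $1\le l<t$; the remaining $z$'s are appended. If $t=0$, everything is appended. The bumped letters $y_1\le\cdots\le y_t$ are larger than $x\ge h$ and are appended to the second row. Both times the result has rows $p_1^*xq_2$ and $hp_2$. This proves (4.2) and (a). Since $e_if_ib=b$ when $f_ib\ne 0$, also $P(f_ib)=P(b)$ for $i\in J$.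

**Step 4: part (b), comparing cancellation with column strictness.** Fix $i\in J$. If all $-$'s are cancelled, the $l$ smallest letters of $p$ cancel $l$ letters of $q$ that are smaller than the $l$-th letter of $p$. So $|p|\le|q|$ and the $l$-th letter of $q$ is smaller than the $l$-th letter of $p$: $p$ fits column-strictly below $q$. Conversely, suppose $q,p$ are column-strict and some $-$ is uncancelled; let $x$ be the rightmost one and use the notation of Step 1. Then $|q_1|\le|p_1|$. But $x$ is in column $|p_1|+1$ of $p$, so the first $|p_1|+1$ letters of $q$ are $<x$, that is, $|q_1|\ge|p_1|+1$, a contradiction. Thus all $e_i$, $i\in J$, kill $b$ exactly when the rows form a tableau $T$; then $b=b_T$ and $P(b)=P(\mathrm{read}(T))=T$.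

**Step 5: part (c), raising terminates.** Each $e_j$ with $j\in J$ lowers the sum of the row indices by one. So repeated raising ends at an element killed by all $e_j$, $j\in J$, which is $b_{P(b)}$ by (a) and (b). Reverse the path. $\square$

Now translate catabolism. For $|\alpha|=m$ let
$$\mathcal C_\alpha=\mathcal C^\mu_\alpha=\{b\in B_\mu:\ P(b)\text{ is }\alpha\text{-catabolizable}\},\qquad \mathcal C_\emptyset=B_\emptyset .$$
By Lemma 1(a), $\mathcal C_\alpha$ is closed under $e_j,f_j$ for $j\in J$. For $\alpha=(k,\alpha')$ put $\mu''=(\mu_{k+1},\dots,\mu_m)$ and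
$$u_k=1^{\mu_1}\otimes2^{\mu_2}\otimes\cdots\otimes k^{\mu_k},\qquad Y_\alpha=u_k\otimes\tau^k\,\mathcal C^{\mu''}_{\alpha'}\ \subset B_\mu .$$

The set $Y_\alpha$ consists of the stacks that pass the test. Suppose $b=u_k\otimes b'$, so that each letter $i\le k$ lies in row $i$ only. Row $i$ of $\tau^{-k}b'$ is row $i+k$ (mod $n$) of $b'$. Hence, with letters lowered by $k$ because the factors of $b'$ are renumbered $1,\dots,m-k$,
$$w(\tau^{-k}b')=[\text{rows }k,\dots,1\text{ of }b']\,[\text{rows }n,\dots,k+1\text{ of }b'].\tag{4.3}$$
Catabolism is rotation of the row indices.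

**Lemma 2.** $T$ is $\alpha$-catabolizable if and only if $b_T\in Y_\alpha$.

*Proof.* Condition (i) says that every letter $i\le k$ lies in row $i$, that is, $b_T=u_k\otimes b'$. In that case the right side of (4.3) is $\mathrm{read}(T_N)\,\mathrm{read}(T_S)$ with letters lowered by $k$. So $P(\tau^{-k}b')=\mathrm{Cat}_k(T)$, and condition (ii) says $\tau^{-k}b'\in\mathcal C_{\alpha'}$, that is, $b'\in\tau^k\mathcal C_{\alpha'}$. $\square$

The wish of Section 3 now reads $Y_\alpha\subset\mathcal C_\alpha$.

## 5. Straightening a stack meets $e_0$

Let $y=u_k\otimes\tau^kc$ with $c\in\mathcal C_{\alpha'}$, and straighten $y$ by operators $e_j$, $j\in J$. Suppose $e_jy\ne0$. The rows of $u_k$ form a tableau, so $e_ju_k=0$ by Lemma 1(b), and (4.1) forces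
$$\varepsilon_j(\tau^kc)>\varphi_j(u_k),\qquad e_jy=u_k\otimes\tau^k e_{j-k}c .\tag{5.1}$$
If $j\ne k$, then $j-k\not\equiv0$ mod $n$, the operator $e_{j-k}$ does not change $P(c)$, and we stay in $Y_\alpha$. If $j=k$, a letter moves from row $k+1$ to row $k$; after rotation this is $e_0c$, which moves a letter from row $1$ to row $n$ and changes $P(c)$. Here (5.1) gives extra information. In the $k$-signature of $u_k$ only the factor $k^{\mu_k}$ contributes, with $\mu_k$ signs $+$, so $\varphi_k(u_k)=\mu_k$ and
$$\varepsilon_0(c)=\varepsilon_k(\tau^kc)>\mu_k\ge\mu_{k+1}=(\mu'')_1 .\tag{5.2}$$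
So everything hinges on this question: *if $c\in\mathcal C_{\alpha'}$ and $\varepsilon_0(c)$ exceeds the first part of the weight, is $e_0c\in\mathcal C_{\alpha'}$?*

The threshold matters. Take $\mu=(1,1)$ and $b=1\otimes2=b_{1/2}\in\mathcal C_{(2)}$. Then $\varepsilon_0(b)=1=\mu_1$, and $e_0b=n\otimes2$ has $w(e_0b)=12$, so $P(e_0b)=12$ is not $(2)$-catabolizable. The moved letter is a $1$, just the letter that cyclage forbids.

One might hope that above the threshold $e_0$ acts on $P(c)$ by cyclages; then (1) and (2) could be run as a joint induction on tableaux. That hope fails. Let $\mu''=(1^5)$, $n\ge7$, and let $c$ have row $1=124$, row $2=5$, row $n=3$. The $0$-signature (a $-$ for each letter in row $1$, a $+$ for each letter in row $n$) is $--+-$. So $\varepsilon_0(c)=2>1$, and $e_0$ moves the letter $2$ to row $n$. Here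
$$P(c)=P(35124)=124/35,\qquad P(e_0c)=P(23514)=134/25 .$$
This step occurs in straightening $y=u_1\otimes\tau c$, which has rows $14$, $235$, $6$: its $1$-signature is $+--+-$, and $e_1$ moves the letter $3$ up, giving the tableau $134/25/6$. The cyclages of $124/35$, one from each corner, are $P(43512)=12/35/4$ and $P(43125)=125/3/4$, so $134/25$ is not one of them.

No chain of cyclages leads there either. For a word in which each of $1,\dots,m$ occurs once, the charge is the sum of the indices defined by: $1$ has index $0$, and $r+1$ has the index of $r$, plus one if $r+1$ stands to the right of $r$. A Knuth move on such a word exchanges two letters $x<z$ next to a letter strictly between them, so it keeps the order of $r$ and $r+1$ for every $r$, and hence the charge. Carrying the last letter $a\ne1$ to the front lowers the index of $a$ by one and changes no other index: $a+1$ was to the left of $a$ and is now to its right. So a cyclage lowers charge by exactly one. The indices of $1,\dots,5$ are $0,1,1,2,2$ in $35124$ and $0,0,1,2,2$ in $25134$, with sums $6$ and $5$. A chain from $124/35$ to $134/25$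 would be a single cyclage, which we have excluded.

So the statement about $e_0$ must be proved for its own sake. It has to be proved by induction on $\alpha$, and the next two sections find an inductive hypothesis that reproduces itself.

## 6. Absorbing the threshold: highest weight elements and Demazure crystals

**Highest weight crystals.** For a dominant weight $\Lambda$ let $B(\Lambda)$ be the crystal of the irreducible $U_q(\widehat{\mathfrak{sl}}_n)$-module of highest weight $\Lambda$, with highest weight element $u_\Lambda$, regarded as an $I$-coloured graph (so multiples of $\delta$ are irrelevant). It is connected, $u_\Lambda$ is its only element killed by all $e_i$, and $\varphi_i(u_\Lambda)=\langle\Lambda,\alpha_i^\vee\rangle$. With fundamental weights $\Lambda_i$, the element $u_{s\Lambda_l}$ has $\varphi_l=s$ and all other $\varphi_j=0$. $B(0)$ is one point. A tensor product of such crystals is a disjoint union of such crystals, and $u_\Lambda\otimes u_{\Lambda'}$ generates a copy of $B(\Lambda+\Lambda')$. A *strict embedding* is an injection commuting with all $e_i,f_i$; its image is a union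 of connected components.

Here is the use of these elements. By (4.1), since $e_iu_{s\Lambda_0}=0$,
$$e_0(u_{s\Lambda_0}\otimes b)=\begin{cases}u_{s\Lambda_0}\otimes e_0b&\varepsilon_0(b)>s\\0&\text{otherwise,}\end{cases}\qquad e_j(u_{s\Lambda_0}\otimes b)=u_{s\Lambda_0}\otimes e_jb\quad(j\in J),\tag{6.1}$$
where the right side of the second formula is $0$ if $e_jb=0$. With $s=\mu_1$, the conditional statement about $e_0$ becomes unconditional: it says that $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$ is closed under all $e_i$.

Closure under all $e_i$ is still too weak as an inductive hypothesis. We shall see that $\mathcal C_\alpha$ arises from $Y_\alpha$ by applying operators $f_j$, and applying $f_j$'s can destroy closure under raising. Take $n=3$, the operators with indices $1,2$ only, and in $B^2\otimes B^1$ the set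
$$E=\{11\otimes2,\ 12\otimes2,\ 13\otimes2,\ 13\otimes3\}.$$
It is closed under $e_1,e_2$: the only nonzero values are $e_1(12\otimes2)=11\otimes2$, $e_2(13\otimes2)=12\otimes2$ and $e_2(13\otimes3)=13\otimes2$. The nonzero values of $f_1$ on $E$ are $f_1(11\otimes 2)=12\otimes2$ and $f_1(13\otimes3)=23\otimes3$, and $f_1(23\otimes3)=0$. So closing $E$ under $f_1$ gives $E\cup\{23\otimes3\}$. But the $2$-signature of $23\otimes3$ is $-+-$, so $e_2(23\otimes3)=22\otimes3$, which is not in the new set.

The sets that survive are Demazure crystals. For a subset $X$ of a crystal put $F_iX=\{f_i^rx:x\in X,\ r\ge0\}\setminus\{0\}$. Let $s_i$, $i\in I$, be the simple reflections of the affine Weyl group. We use three cited theorems.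

**Theorem K** (Kashiwara, *The crystal base and Littelmann's refined Demazure character formula*, Duke Math. J. 71 (1993))**.** For $w=s_{i_1}\cdots s_{i_l}$ reduced, the set $B_w(\Lambda)=F_{i_1}\cdots F_{i_l}\{u_\Lambda\}$ does not depend on the reduced word, and $e_iB_w(\Lambda)\subset B_w(\Lambda)\cup\{0\}$ for all $i$.

**Theorem Jo** (Joseph, *A decomposition theorem for Demazure crystals*, J. Algebra 265 (2003); see also Lakshmibai–Littelmann–Magyar, Compositio Math. 130 (2002))**.** For dominant $\Lambda,\Lambda'$ and any $w$, the subset $\{u_\Lambda\}\otimes B_w(\Lambda')$ of $B(\Lambda)\otimes B(\Lambda')$ is a disjoint union of Demazure crystals.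

**Theorem P** (Kang–Kashiwara–Misra–Miwa–Nakashima–Nakayashiki, *Affine crystals and vertex models*, Int. J. Mod. Phys. A 7 Suppl. 1A (1992), and *Perfect crystals of quantum affine Lie algebras*, Duke Math. J. 68 (1992))**.** $B^s$ is perfect of level $s$; hence there is an isomorphism $B(s\Lambda_l)\otimes B^s\cong B(s\Lambda_{l+1})$ with $u_{s\Lambda_l}\otimes(l+1)^s\mapsto u_{s\Lambda_{l+1}}$.

For example, $B(\Lambda_0)\otimes B^1\cong B(\Lambda_1)$ with $u_{\Lambda_0}\otimes1\mapsto u_{\Lambda_1}$. For $j\in J$ we have $f_j(u_{\Lambda_0}\otimes i)=u_{\Lambda_0}\otimes f_ji$, so $F_1$ adds $u_{\Lambda_0}\otimes2$, then $F_2$ adds $u_{\Lambda_0}\otimes3$, and so on. Hence $u_{\Lambda_0}\otimes B^1$ corresponds to $F_{n-1}\cdots F_1\{u_{\Lambda_1}\}=B_{s_{n-1}\cdots s_1}(\Lambda_1)$. The two-element subset corresponding to $u_{\Lambda_0}\otimes1$, $u_{\Lambda_0}\otimes3$ is not a Demazure crystal, since it is not closed under $e_2$.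

**Definition.** A subset $X$ of a disjoint union of crystals $B(\Lambda)$ *has property $\mathcal D$* if its intersection with each connected component is empty or a Demazure crystal $B_w$.

Property $\mathcal D$ has three permanence properties.

* (D1) If $X$ has $\mathcal D$, then $X$ is closed under all $e_i$. This is Theorem K.
* (D2) If $X$ has $\mathcal D$, then so has $F_iX$. Work in one component. If $s_iw>w$, then $F_iB_w=B_{s_iw}$ by definition. If $s_iw<w$, then $B_w=F_iB_{s_iw}$, so $F_iB_w=F_iF_iB_{s_iw}=F_iB_{s_iw}=B_w$.
* (D3) If $X$ has $\mathcal D$, then so has $u_\Lambda\otimes X$. By Theorem Jo it is a disjoint union of Demazure crystals. Each of these lies in one component and contains the highest weight element of that component, so disjointness allows at most one per component.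

## 7. The sets $\mathcal C_\alpha$ as unions of Demazure crystals

To speak of property $\mathcal D$ we must place $B(\mu_1\Lambda_l)\otimes B_\mu$ inside a tensor product of highest weight crystals, and do so in a way that peels off the factors of $u_k$.

**The embeddings.** For $l\in\mathbb Z/n$ let
$$\mathcal H^\mu_l=B((\mu_1-\mu_2)\Lambda_{l+1})\otimes B((\mu_2-\mu_3)\Lambda_{l+2})\otimes\cdots\otimes B((\mu_m-\mu_{m+1})\Lambda_{l+m}),$$
and $\mathcal H_l^\emptyset=B(0)$. Define strict embeddings $\Psi_l=\Psi_l^\mu:B(\mu_1\Lambda_l)\otimes B_\mu\hookrightarrow\mathcal H_l^\mu$ recursively. $\Psi_l^\emptyset:B(0)\otimes B_\emptyset\cong B(0)$ is the obvious map. For $m\ge1$ compose three maps: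

1. $B(\mu_1\Lambda_l)\otimes B^{\mu_1}\cong B(\mu_1\Lambda_{l+1})$ from Theorem P, with the identity on the other factors;
2. $B(\mu_1\Lambda_{l+1})\hookrightarrow B((\mu_1-\mu_2)\Lambda_{l+1})\otimes B(\mu_2\Lambda_{l+1})$, $u\mapsto u\otimes u$, with the identity on the other factors;
3. $\mathrm{id}\otimes\Psi_{l+1}^{(\mu_2,\dots,\mu_m)}$.

Strict embeddings preserve $\varepsilon_i$ and $\varphi_i$, so tensoring them with identities gives strict embeddings. The partition condition $\mu_1\ge\mu_2\ge\cdots$ is used in map 2. Following highest weight elements through $k$ rounds,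
$$\Psi_l\big(u_{\mu_1\Lambda_l}\otimes(l+1)^{\mu_1}\otimes\cdots\otimes(l+k)^{\mu_k}\otimes x\big)=u_{(\mu_1-\mu_2)\Lambda_{l+1}}\otimes\cdots\otimes u_{(\mu_k-\mu_{k+1})\Lambda_{l+k}}\otimes\Psi^{\mu''}_{l+k}(u_{\mu_{k+1}\Lambda_{l+k}}\otimes x).\tag{7.1}$$

**Theorem 2.** For all partitions $\mu$ with $m$ parts and all $\alpha=(k,\alpha')$ with $|\alpha|=m\ge1$:

(a) $Y_\alpha\subset\mathcal C_\alpha$. In words: if $c=u_k\otimes c'\in B_\mu$ and $P(\tau^{-k}c')$ is $\alpha'$-catabolizable, then $P(c)$ is $\alpha$-catabolizable, whether or not the rows of $c$ form a tableau.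

(b) If $b\in\mathcal C_\alpha$ and $\varepsilon_0(b)>\mu_1$, then $e_0b\in\mathcal C_\alpha$.

(c) Under the strict embedding $\Psi_0$, the set $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$ has property $\mathcal D$.

*Proof.* Because (7.1) shifts $l$ to $l+k$, the induction must treat all rotations at once. Let
$$X_l(\alpha)=\Psi_l\big(u_{\mu_1\Lambda_l}\otimes\tau^l\mathcal C_\alpha\big)\subset\mathcal H_l^\mu .$$
We prove, by induction on the number of parts of $\alpha$, for the fixed $n$ and all weights $\mu$ with $|\alpha|$ parts, that *$X_l(\alpha)$ has $\mathcal D$ for all $l$*, and we prove (a) along the way. The case $l=0$ is (c). For $\alpha=\emptyset$, $X_l(\emptyset)$ is the one-point crystal $B(0)$, which has $\mathcal D$.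

**Step 1: property $\mathcal D$ yields (b).** This step turns the inductive hypothesis into the statement needed in Section 5. If $X_0(\alpha)$ has $\mathcal D$, it is closed under $e_0$ by (D1), hence so is $u_{\mu_1\Lambda_0}\otimes\mathcal C_\alpha$, because $\Psi_0$ is a strict embedding. If $b\in\mathcal C_\alpha$ and $\varepsilon_0(b)>\mu_1$, then by (6.1) $e_0(u_{\mu_1\Lambda_0}\otimes b)=u_{\mu_1\Lambda_0}\otimes e_0b\ne0$, so $e_0b\in\mathcal C_\alpha$.

Now let $\alpha=(k,\alpha')$ and assume that $X_l(\alpha')$ has $\mathcal D$ for all $l$ and all weights. By Step 1, (b) holds for $\alpha'$; for $\alpha'=\emptyset$ it is vacuous, since all $\varepsilon_i$ vanish on a point.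

**Step 2: $Y_\alpha$ is closed under $e_j$ for $j\in J$.** This is what straightening needs. Let $y=u_k\otimes\tau^kc$ with $c\in\mathcal C_{\alpha'}$, and $e_jy\ne0$. By (5.1), $e_jy=u_k\otimes\tau^ke_{j-k}c$. If $j\ne k$, then $j-k\not\equiv0$ because $1\le j,k\le n-1$, and $e_{j-k}c\in\mathcal C_{\alpha'}$ by Lemma 1(a). If $j=k$, then $\varepsilon_0(c)>\mu_k\ge\mu_{k+1}$ by (5.2), so $e_0c\in\mathcal C_{\alpha'}$ by (b) for $\alpha'$ and the weight $\mu''$. Either way $e_jy\in Y_\alpha$.

**Step 3: statement (a), and $\mathcal C_\alpha$ is the closure of $Y_\alpha$ under $f_j$, $j\in J$.** Let $y\in Y_\alpha$. Raising $y$ by $e_j$'s, $j\in J$, ends at $b_T$ with $T=P(y)$, by Lemma 1. By Step 2, $b_T\in Y_\alpha$. By Lemma 2, $T=P(y)$ is $\alpha$-catabolizable, so $y\in\mathcal C_\alpha$. This is (a). Since $\mathcal C_\alpha$ is closed under $f_j$, $j\in J$, it contains the closure of $Y_\alpha$. Conversely, any $b\in\mathcal C_\alpha$ is obtained by such $f_j$'s from $b_{P(b)}$, which lies in $Y_\alpha$ by Lemma 2.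

**Step 4: the starting set for $X_l(\alpha)$ has $\mathcal D$.** Let $Z=\Psi_l(u_{\mu_1\Lambda_l}\otimes\tau^lY_\alpha)=\Psi_l(u_{\mu_1\Lambda_l}\otimes\tau^lu_k\otimes\tau^{l+k}\mathcal C_{\alpha'})$. Since $\tau^lu_k=(l+1)^{\mu_1}\otimes\cdots\otimes(l+k)^{\mu_k}$, (7.1) gives
$$Z=u_{(\mu_1-\mu_2)\Lambda_{l+1}}\otimes\cdots\otimes u_{(\mu_k-\mu_{k+1})\Lambda_{l+k}}\otimes X_{l+k}(\alpha').$$
By induction $X_{l+k}(\alpha')$ has $\mathcal D$, and $k$ applications of (D3) show that $Z$ has $\mathcal D$.

**Step 5: lowering from $Z$ fills $X_l(\alpha)$ and keeps $\mathcal D$.** Applying $\tau^l$ to Step 3, $\tau^l\mathcal C_\alpha$ is the closure of $\tau^lY_\alpha$ under $f_j$, $j\in I\setminus\{l\}$. For $j\ne l$ we have $\varphi_j(u_{\mu_1\Lambda_l})=0$, so $f_j(u_{\mu_1\Lambda_l}\otimes b)=u_{\mu_1\Lambda_l}\otimes f_jb$ by (4.1). Hence $X_l(\alpha)$ is the closure of $Z$ under $f_j$, $j\ne l$. Let $F=F_{j_1}\cdots F_{j_{n-1}}$ be the composition of all $F_j$, $j\ne l$, in some order. The sets $Z\subset FZ\subset F^2Z\subset\cdots$ lie in the finite set $X_l(\alpha)$, so they stabilize at some $Z'$ with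 $FZ'=Z'$. Since each $F_j$ only enlarges sets, $Z'\subset F_{j_{n-1}}Z'\subset FZ'=Z'$, so $F_{j_{n-1}}Z'=Z'$. Dropping that factor and repeating, $F_jZ'=Z'$ for every $j\ne l$. So $Z'$ is the closure of $Z$, that is, $Z'=X_l(\alpha)$. All the sets have $\mathcal D$ by (D2). Hence $X_l(\alpha)$ has $\mathcal D$. $\square$

For $\mu=\alpha=(1)$ the proof runs through the example after Theorem P: $Y_\alpha=\{1\}$, $Z=\{u_{\Lambda_1}\}$ for $l=0$, and lowering by $f_1,\dots,f_{n-1}$ gives $B_{s_{n-1}\cdots s_1}(\Lambda_1)$.

The test in (a) is one-sided: in the example of Section 3, $c=u_1\otimes(2\otimes2)\in\mathcal C_{(1,2)}$, but $P(\tau^{-1}(2\otimes2))=12$ is not $(2)$-catabolizable. When the rows of $c$ form a tableau, Lemma 2 gives an equivalence.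

## 8. Refinement: splitting off the first part of $\beta$

*Proof of Theorem 1(1).* Induction on $m$. Let $\alpha=(k,\alpha')$ and $j=\beta_1$. Since $\beta$ refines $\alpha$, $j\le k$.

**Step 1: the case $j=k$, where nothing is split.** Here $(\beta_2,\beta_3,\dots)$ refines $\alpha'$, and $\mathrm{Cat}_k(T)$ is $\alpha'$-catabolizable. By induction, or trivially if $\mathrm{Cat}_k(T)$ is empty, it is $(\beta_2,\dots)$-catabolizable. Condition (i) is the same for $\alpha$ and $\beta$. So $T$ is $\beta$-catabolizable.

**Step 2: the case $j<k$, where $\mathrm{Cat}_j(T)$ is presented by a stack.** Condition (i) for $k$ implies it for $j$. Put $\gamma=(k-j,\alpha')$; then $(\beta_2,\beta_3,\dots)$ refines $\gamma$. By Lemma 2, $b_T=u_k\otimes\tau^kc$ with $c\in\mathcal C_{\alpha'}$. Remove the first $j$ factors and apply $\tau^{-j}$. This gives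
$$1^{\mu_{j+1}}\otimes2^{\mu_{j+2}}\otimes\cdots\otimes(k-j)^{\mu_k}\otimes\tau^{k-j}c\ \in\ Y_\gamma$$
for the weight $(\mu_{j+1},\dots,\mu_m)$. By (4.3) with $j$ in place of $k$, its $P$-tableau is $\mathrm{Cat}_j(T)$. Its rows need not form a tableau, but Theorem 2(a) says $Y_\gamma\subset\mathcal C_\gamma$. So $\mathrm{Cat}_j(T)$ is $\gamma$-catabolizable. By induction it is $(\beta_2,\beta_3,\dots)$-catabolizable, hence $T$ is $\beta$-catabolizable. $\square$

For $T=134/2$, $\alpha=(2,1,1)$, $j=1$, we have $b_T=1\otimes2\otimes1\otimes1$, and the element in Step 2 is $1\otimes n\otimes n$, the stack with row $1$ equal to $1$ and row $n$ equal to $23$. Its tableau is $P(231)=13/2=\mathrm{Cat}_1(T)$, as in Section 1.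

## 9. Cyclage: the stack with $a$ in row $n$

*Proof of Theorem 1(2).* Induction on $m$. Let $T=T_{wa}$, $U=T_{aw}$, $a\ne1$, $\alpha=(k,\alpha')$.

**Step 1: show that $a>k$.** This puts $a$ out of reach of the part removed by catabolism. After the last insertion $a$ lies in the first row of $T$. By (i) the only letters $\le k$ in that row are $1$'s, and $a\ne1$. So $a>k$. In particular $k<m$ and $\alpha'\ne\emptyset$; for $k=m$ there are no cyclages.

**Step 2: set up the comparison.** Let $T_0=T_w$. Since $a>k$, the restrictions of $w$ and $wa$ to letters $\le k$ agree, so by (F2) the part of $T_0$ with entries $\le k$ equals that of $T$: its $i$-th row is $\mu_i$ copies of $i$, $1\le i\le k$. Let $R_0$ be the first $k$ rows of $T_0$, $N_0$ what remains of $R_0$ after removing letters $\le k$, and $S_0$ the remaining rows of $T_0$, which contain only letters $>k$. Let $R_T$ be the first $k$ rows of $T$. We write these symbols also for the reading words. Put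
$$V=P(N_0\,a\,S_0)\quad\text{with entries decreased by }k .$$

**Step 3: $V$ is $\alpha'$-catabolizable.** Here we compare $V$ with $\mathrm{Cat}_k(T)=P(T_NT_S)$ (entries decreased by $k$), which is $\alpha'$-catabolizable by hypothesis. $T$ is the row insertion of $a$ into $T_0$, and there are two cases.

*Case A: the insertion stops within the first $k$ rows.* Then $R_0a\equiv R_T$ and $T_S=S_0$. Restricting to letters $>k$ gives $N_0a\equiv T_N$. So, with entries decreased by $k$, $\mathrm{Cat}_k(T)=P(T_NS_0)=P(N_0aS_0)=V$.

*Case B: a letter $z$ is bumped out of row $k$.* Applying (F3) row by row, $R_0a\equiv zR_T$. Moreover $T_S$ is the insertion of $z$ into $S_0$, so $T_S\equiv S_0z$. Bumped letters strictly increase and $k\ge1$, so $z>a\ge k+1$. Restricting to letters $>k$, $N_0a\equiv zT_N$. Therefore, all letters lowered by $k$,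
$$\mathrm{Cat}_k(T)=P(T_NS_0z),\qquad V=P(zT_NS_0),\qquad z-k\ne1 .$$
So $V$ is a cyclage of $\mathrm{Cat}_k(T)$, whose letters are $1,\dots,m-k$. By induction $V$ is $\alpha'$-catabolizable.

**Step 4: $U$ is $\alpha$-catabolizable.** We present $U$ by a stack that passes the test. Let $c\in B_\mu$ have row $i$ equal to the $i$-th row of $T_0$ for $1\le i\le n-1$, and row $n$ equal to $a$; this is possible since $T_0$ has at most $m\le n-1$ rows. Then $w(c)=a\,\mathrm{read}(T_0)\equiv aw$, so $P(c)=U$. Each letter $i\le k$ occurs in $c$ only in row $i$, by Step 2 and $a>k$; so $c=u_k\otimes c'$. By (4.3), reading rows $k,\dots,1$ and then $n,\dots,k+1$ of $c'$, we get $w(\tau^{-k}c')=N_0\,a\,S_0$ with letters lowered by $k$. Thus $P(\tau^{-k}c')=V$, and Step 3 gives $\tau^{-k}c'\in\mathcal C_{\alpha'}$, that is, $c\in Y_\alpha$. By Theorem 2(a), $c\in\mathcal C_\alpha$: the tableau $U=P(c)$ is $\alpha$-catabolizable. $\square$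

## 10. For strict weights, only refinements work

**Theorem 3.** If $\mu_1>\mu_2>\cdots>\mu_m>0$, then every $\alpha$-catabolizable tableau of weight $\mu$ is $\beta$-catabolizable if and only if $\beta$ refines $\alpha$. Strictness cannot simply be dropped.

*Proof.* "If" is Theorem 1(1). For "only if", suppose $\beta$ does not refine $\alpha$. Then some partial sum $p$ of $\alpha$, $0<p<m$, is not a partial sum of $\beta$.

**Step 1: a tableau that detects $p$.** Let $T^{(p)}$ have row $i$ equal to $i^{\mu_i}$ for $i\ne p,p+1$, row $p$ equal to $p^{\mu_p}(p+1)$, and row $p+1$ equal to $(p+1)^{\mu_{p+1}-1}$. Since $\mu_{p-1}\ge\mu_p+1$ (if $p>1$) and $\mu_{p+1}-1\ge\mu_{p+2}$, the row lengths weakly decrease. Columns are strict: the extra $p+1$ lies below a $p-1$ (if $p>1$) and has nothing below it. So $T^{(p)}$ is a semistandard tableau of weight $\mu$.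

For $k<p$, condition (i) holds, the north part is empty, and $\mathrm{Cat}_k(T^{(p)})=T^{(p-k)}$ for the weight $(\mu_{k+1},\dots,\mu_m)$.

**Step 2: $T^{(p)}$ is $\alpha$-catabolizable.** By the preceding sentence, applied to the parts of $\alpha$ before the partial sum $p$ is reached, we may assume $\alpha_1=p$. Condition (i) holds for $k=p$. The north part $T_N$ is the single letter $p+1$, and $T_S$ has rows $(p+1)^{\mu_{p+1}-1},(p+2)^{\mu_{p+2}},\dots$. By (F4) we column-insert $p+1$ into $T_S$. In column insertion a letter bumps the topmost entry of the column that is greater than or equal to it, and the bumped letter goes to the next column. As $p+1$ is minimal, it successively bumps first-row entries, all equal to $p+1$, and finally settles at the end of the first row. So the effect is to add one $p+1$ to the first row, and $\mathrm{Cat}_p(T^{(p)})$ is superstandard. A superstandard tableau is $\gamma$-catabolizable for every $\gamma$ of the right size, by Section 2.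

**Step 3: $T^{(p)}$ is not $\beta$-catabolizable.** Let $q<p<q'$ be consecutive partial sums of $\beta$, where $0$ counts as a partial sum. After the blocks of $\beta$ up to $q$ we reach $T^{(p-q)}$ for the weight $(\mu_{q+1},\dots,\mu_m)$, and the next block has size $q'-q\ge p-q+1$. Condition (i) fails for $i=p-q+1$: row $i$ contains only $\mu_{p+1}-1$ copies of $i$ instead of $\mu_{p+1}$. This proves "only if".

**Step 4: strictness cannot simply be dropped.** For $\mu=(1,1,1)$ the table of Section 2 shows that the $(1,2)$-catabolizable and the $(2,1)$-catabolizable tableaux are the same two, $13/2$ and $1/2/3$, yet neither composition refines the other. $\square$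

The proof of "only if" used only $\mu_{p-1}>\mu_p$ (or $p=1$) and $\mu_{p+1}>\mu_{p+2}$ for one partial sum $p$ of $\alpha$ that is not a partial sum of $\beta$.
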